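\title{Essential dimension at $p$ of extensions of finite $p$-groups by tori}

\begin{abstract}
Let $p$ be a prime, let $k$ be a field of characteristic different from $p$ all of whose finite extensions have $p$-power degree, and let $G$ be a linear algebraic group over $k$ whose identity component is a torus and whose component group is a finite $p$-group. We prove that the essential dimension of $G$ at $p$ equals $\min\dim\rho-\dim G$, where $\rho$ runs over the $p$-generically free representations of $G$. The proof has two parts. A valuation argument shows that $\operatorname{ed}(G;p)\ge\operatorname{ed}(C_G(A);p)$ for every finite elementary abelian $p$-subgroup $A$ of $G(k)$. A study of the generic stabilizer of a minimal $p$-faithful representation then produces a subgroup $A$ for which the known lower bound for the centralizer is at least the known upper bound for $G$. We also obtain a min--max formula, and a version for an arbitrary base field of characteristic different from $p$ and an arbitrary component group.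
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Essential dimension}
Let $k$ be a field, $p$ a prime and $G$ a linear algebraic group over $k$. For a field extension $K/k$ let $H^1(K,G)$ be the set of isomorphism classes of $G$-torsors over $K$. A torsor $\alpha\in H^1(K,G)$ \emph{descends} to an intermediate field $k\subseteq K_0\subseteq K$ if it lies in the image of $H^1(K_0,G)\to H^1(K,G)$. The \emph{essential dimension} $\operatorname{ed}(\alpha)$ is the least value of $\operatorname{trdeg}_kK_0$ over all fields $K_0$ to which $\alpha$ descends. It counts the algebraically independent parameters needed to write $\alpha$ down. All $\mathbb G_m$-torsors over a field are trivial by Hilbert's Theorem 90, so they need no parameter. In characteristic $\neq2$, torsors under the orthogonal group of a binary quadratic form are nondegenerate binary quadratic forms; the form $\langle f_1,f_2\rangle$ descends to $k(f_1,f_2)$, so two parameters suffice.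

The \emph{essential dimension at $p$} is defined by
\[
\operatorname{ed}(\alpha;p)=\min_{K'}\operatorname{ed}(\alpha_{K'}),\qquad \operatorname{ed}(G;p)=\sup_{K,\,\alpha}\operatorname{ed}(\alpha;p),
\]
where $K'$ runs over the finite extensions of $K$ of degree prime to $p$, and the supremum is over all field extensions $K/k$ and all $\alpha\in H^1(K,G)$. Allowing such extensions removes the parameters that have nothing to do with $p$. For example, if $n$ is prime to $p$, the $\mu_n$-torsor given by $f\in K^*/K^{*n}$ becomes trivial over the field defined by an irreducible factor of $x^n-f$; some factor has degree prime to $p$, so $\operatorname{ed}(\mu_n;p)=0$.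

\subsection*{Representations and the known bounds}
A linear representation $\phi\colon G\to\mathbf{GL}(V)$ over $k$ is \emph{generically free} if $G$ acts with trivial scheme-theoretic stabilizers on a dense open subset of $V$. It is \emph{$p$-faithful} (respectively, \emph{$p$-generically free}) if $\operatorname{Ker}\phi$ is a finite group of order prime to $p$ and $\phi$ descends to a faithful (respectively, generically free) representation of $G/\operatorname{Ker}\phi$.

The number $\dim V-\dim G$ enters as follows. Suppose that $U\subset V$ is a nonempty $G$-stable open subset and that $U\to U/G$ is a $G$-torsor. Let $E$ be a $G$-torsor over an infinite field $K$. The twist of $V$ by $E$ is a $K$-vector space by Hilbert's Theorem 90, so the twist of $U$ has a $K$-point. Such a point is an equivariant map $E\to U$; it exhibits $E$ as the fiber of $U\to U/G$ over a $K$-point, and $E$ descends to the residue field of the image of that point, whose transcendence degree is at most $\dim V-\dim G$. So generically free representations give upper bounds, and one asks when the best such bound is the truth.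

A field is \emph{$p$-closed} if the degree of each of its finite extensions is a power of $p$. We say that $G$ satisfies \emph{hypothesis} (H) if
\begin{quote}
$k$ is $p$-closed of characteristic $\neq p$, the identity component $G^0$ is a torus, and $G/G^0$ is a finite $p$-group.
\end{quote}
Here a finite $p$-group is a finite algebraic group of $p$-power order, not necessarily constant. For such $G$ put
\[
\nu(G)=\min\dim V-\dim G\quad(V\ p\text{-faithful}),\qquad
\varphi(G)=\min\dim \rho-\dim G\quad(\rho\ p\text{-generically free}),
\]
the minima being taken over representations of $G$ over $k$. The following result is known, and we use it without proof.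

\begin{theorem}[known bounds]\label{thm:known}
If $G$ satisfies \textup{(H)}, then $\nu(G)\le\operatorname{ed}(G;p)\le\varphi(G)$.
\end{theorem}

In the two extreme cases the bounds agree. If $G$ is a finite $p$-group, each nontrivial element of $G(\bar k)$ fixes a proper subspace of a faithful representation, so faithful representations are generically free. If $G$ is a torus acting faithfully on $V$, it acts freely on the vectors all of whose weight components are nonzero; applying this to $G/\operatorname{Ker}\phi$ gives $\nu(G)=\varphi(G)$. In the mixed case an element outside $G^0$ can preserve every generic $G^0$-orbit of a faithful representation, and then the bounds can differ. For $G=\mathbf O_2$ and $p=2$ we compute in Section~\ref{sec:O2} that $\nu(G)=1$ and $\varphi(G)=2=\operatorname{ed}(G;2)$: the extra dimension needed to kill the generic stabilizer corresponds to a genuine parameter. It is conjectured in \cite{ED} that the upper bound in Theorem~\ref{thm:known} is always an equality.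

\subsection*{Results}
The conjecture is true.

\begin{theorem}\label{thm:main}
If $G$ satisfies \textup{(H)}, then $\operatorname{ed}(G;p)=\varphi(G)$.
\end{theorem}

The lower bound $\nu(G)$ is too weak for $G$ itself, so we apply it to another group. The following inequality carries the result back to $G$.

\begin{theorem}\label{thm:cent}
If $G$ satisfies \textup{(H)} and $A\subset G(k)$ is a finite elementary abelian $p$-group, then $\operatorname{ed}(G;p)\ge\operatorname{ed}(C_G(A);p)$.
\end{theorem}

No such inequality holds for arbitrary subgroups: $\operatorname{ed}(\mu_p;p)\ge\nu(\mu_p)=1$ by Theorem~\ref{thm:known}, while $\mu_p\subset\mathbb G_m$ and $\operatorname{ed}(\mathbb G_m;p)=0$. The centralizers in Theorem~\ref{thm:cent} satisfy (H) again, and the lower bounds they provide are jointly sharp.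

\begin{theorem}\label{thm:minmax}
If $G$ satisfies \textup{(H)}, then
\[
\operatorname{ed}(G;p)=\varphi(G)=\max_{(N,A)}\nu\bigl(C_{G/N}(A)\bigr),
\]
where $N$ runs over the finite normal $k$-subgroups of $G$ of order prime to $p$, and $A$ over the finite elementary abelian $p$-subgroups of $(G/N)(k)$.
\end{theorem}

The assumptions on $k$ and on $G/G^0$ in (H) can be removed. A \emph{$p$-closure} $K^{(p)}$ of a field $K$ of characteristic $\neq p$ is the fixed field of a Sylow pro-$p$ subgroup of the absolute Galois group of the perfect closure of $K$; it is $p$-closed.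

\begin{theorem}\label{thm:general}
Let $k$ be any field of characteristic $\neq p$ and $G$ a linear algebraic $k$-group with $G^0$ a torus. Let $k^{(p)}$ be a $p$-closure of $k$, and let $G_p\subset G_{k^{(p)}}$ be the preimage of a Sylow $p$-subgroup of $(G/G^0)_{k^{(p)}}$ defined over $k^{(p)}$; such a subgroup exists. Then $\operatorname{ed}(G;p)=\varphi(G_p)$.
\end{theorem}

\subsection*{Outline}
After dividing by a finite normal subgroup of order prime to $p$, we may assume that a $p$-faithful representation $V$ of minimal dimension is faithful. Its generic stabilizer is a subgroup $R$ of the component group. We lift to $G(k)$ the central, $k$-rational, $p$-torsion part of $R$; this is $A$. With $H=C_G(A)$, Theorem~\ref{thm:main} follows from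
\[
\varphi(G)\le\nu(H)\le\operatorname{ed}(H;p)\le\operatorname{ed}(G;p)\le\varphi(G).
\]
The second and the last inequality are Theorem~\ref{thm:known}. The third is Theorem~\ref{thm:cent}, proved in Section~\ref{sec:cent}. The first is representation theory (Sections~\ref{sec:stab}--\ref{sec:proof}): a minimal $p$-faithful representation of $H$ is cut into two parts, one at least as large as $V^A$, and one that can be turned into a representation of $G$ of the same dimension which, added to $V$, kills $R$. Section~\ref{sec:O2} carries out both arguments by hand for $\mathbf O_2$, Section~\ref{sec:prelim} collects the background, and Section~\ref{sec:general} proves Theorem~\ref{thm:general}.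

\section{The orthogonal group of the hyperbolic plane}\label{sec:O2}

Let $p=2$, let $k$ be $2$-closed of characteristic $\ne2$, and let $G=\mathbf O_2$ be the orthogonal group of the form $xy$ on $V=k^2$. An isometry fixes or exchanges the two isotropic lines, so $G=T\rtimes\langle a\rangle$ with $T=\{\operatorname{diag}(t,t^{-1})\}$ and $a(x,y)=(y,x)$.

\subsection*{The two bounds}
Since $ata^{-1}t^{-1}=t^{-2}$, every one-dimensional representation of $G$ kills $T(\bar k)$ and is not $2$-faithful. As $V$ is faithful, $\nu(G)=2-1=1$. But $V$ is not generically free: a vector $(x,y)$ with $xy\ne0$ is fixed by the reflection $\operatorname{diag}(x/y,y/x)\,a$, and by no other nontrivial element. This reflection has determinant $-1$, so $\rho=V\oplus\det$ is generically free and $\varphi(G)\le 3-1=2$.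

The stabilizer of $v=(1,1)$ is $A=\langle a\rangle$, and $H=C_G(A)=C\times A$ with $C=\{\pm1\}$. A one-dimensional representation of $H\cong(\mathbb Z/2)^2$ has cyclic image, so $\nu(H)=2$. Theorems~\ref{thm:known} and~\ref{thm:cent} give
\[
2=\nu(H)\le\operatorname{ed}(H;2)\le\operatorname{ed}(G;2)\le\varphi(G)\le2 .
\]

\subsection*{From a representation of $H$ to $\rho$}
Put $e_\pm=(1,\pm1)$ and let $W=ke_+\oplus ke_-$ be the restriction of $V$ to $H$, a faithful representation of minimal dimension. The summand $ke_+$ is faithful on $C$, and it is as large as $V^A$. The summand $ke_-$ is faithful on $A$. It does not extend to a character of $G$, because $-1\in T$ acts on it nontrivially. But on $ke_-\otimes(V^A)^*$ the element $-1$ acts trivially and $a$ acts by $-1$; letting $T$ act trivially we obtain $\det$. Since $\dim V-\dim G=1=\dim V^A-\dim H$, replacing the summand $ke_+$ by $V$ and $H$ by $G$ does not increase the difference of dimensions: $\dim\rho-\dim G\le\dim W-\dim H$. Sections~\ref{sec:stab}--\ref{sec:proof} follow this pattern.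

\subsection*{The inequality $\operatorname{ed}(H;2)\le\operatorname{ed}(G;2)$}
In the basis $e_+,e_-$ the form is $\langle1,-1\rangle$ and $H$ is the group of diagonal matrices with entries $\pm1$. So $H^1(K,H)=(K^*/K^{*2})^2$, and the map to $H^1(K,G)$ sends $(b,c)$ to the form $\langle b,-c\rangle$. This map loses information: $(b,b)$ goes to the hyperbolic plane. The remedy is to multiply by a torsor under $A$ that is ramified with respect to a new valuation.

Let $K\supset k$ be $2$-closed; by Lemma~\ref{lem:closure} it suffices to bound $\operatorname{ed}(b,c)$ for such $K$. Let $M$ be the field of formal series $\sum c_\delta\varpi^\delta$ with $c_\delta\in K$, $\delta\in\mathbb Z_{(2)}$ and well-ordered support, with valuation $w$ and leading coefficient $\operatorname{lc}$. It is $2$-closed (Lemma~\ref{lem:hahn}), so $\gamma=\langle b,-c\varpi\rangle$ satisfies $d:=\operatorname{ed}(\gamma)=\operatorname{ed}(\gamma;2)\le\operatorname{ed}(G;2)$. Write $\gamma\cong\langle f_1,f_2\rangle$ with $f_1,f_2$ in a subfield $M_0\subset M$ of transcendence degree $d$. Then $f_1=b\xi^2-c\varpi\eta^2$ with $\xi,\eta\in M$.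 The valuations of the two terms lie in $2\mathbb Z_{(2)}$ and $1+2\mathbb Z_{(2)}$ when the terms are nonzero, so the leading term of $f_1$ is the leading term of one of them. Also $f_1f_2\in-bc\varpi M^{*2}$. After exchanging $f_1$ and $f_2$ if necessary,
\[
\kappa_1:=\operatorname{lc}(f_1)\in bK^{*2},\qquad \kappa_2:=\operatorname{lc}(f_2)\in -cK^{*2},\qquad w(f_2)\in1+2\mathbb Z_{(2)} .
\]
Thus $(b,c)$ descends to $k(\kappa_1,\kappa_2)$. As $w(f_2)\ne0$, there are integers $n\ge1$ and $m$ with $nw(f_1)=mw(f_2)$, and the unit $f_1^nf_2^{-m}\in M_0$ has residue $\kappa=\kappa_1^n\kappa_2^{-m}$. Since $\kappa_1$ is algebraic over $k(\kappa,\kappa_2)$ and $w$ is nontrivial on $M_0$, Abhyankar's inequality (Lemma~\ref{lem:val}) gives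
\[
\operatorname{trdeg}_kk(\kappa_1,\kappa_2)\le\operatorname{trdeg}_kk(\kappa)+1\le d .
\]
Two features persist in general. The ramification in the direction of $A$ forces the $G$-torsor to remember the $H$-torsor. And the residue field of $M_0$ does not suffice to define the $H$-torsor: one more element $\kappa_2$ is needed, and it is paid for by the rank of the valuation on $M_0$.

\section{Preliminaries}\label{sec:prelim}

\subsection{Conventions}
Algebraic groups are affine group schemes of finite type. Kernels, intersections, centralizers and stabilizers are scheme-theoretic, and the order of a finite group is the dimension of its coordinate ring. A finite group whose order is prime to the characteristic is \'etale. For a perfect field $K$ we write $\Gamma_K=\operatorname{Gal}(\bar K/K)$. If $G$ is smooth and $K$ is perfect, $H^1(K,G)$ is the set of locally constant maps $z\colon\Gamma_K\to G(\bar K)$ with $z_{\sigma\tau}=z_\sigma\,\sigma(z_\tau)$, modulo $z_\sigma\sim b^{-1}z_\sigma\,\sigma(b)$ for $b\in G(\bar K)$. By Galois descent, a $\Gamma_K$-stable subspace or open subset of $V_{\bar K}$ is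 defined over $K$.

A closed subgroup $S$ of a torus over $\bar k$ with character group $X$ corresponds to a quotient $B$ of $X$, and $S(\mathcal A)=\operatorname{Hom}(B,\mathcal A^*)$ for every $\bar k$-algebra $\mathcal A$. Representations of $S$ are $B$-graded vector spaces. The group $S$ is finite of order $|B|$ if $B$ is finite, and it is smooth if the torsion subgroup of $B$ has order prime to the characteristic.

\subsection{Pro-$p$ groups, Galois groups, valuations}

\begin{lemma}\label{lem:fix}
Let a pro-$p$ group $\Pi$ act continuously on a discrete set $S$.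
\begin{enumerate}
\item[(a)] Every orbit is finite of $p$-power size.
\item[(b)] If $S$ is finite of order prime to $p$, there is a fixed point.
\item[(c)] If $S$ is a nontrivial finite $p$-group and $\Pi$ acts by automorphisms, then $\Pi$ fixes an element of order $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
Stabilizers are open, so they have $p$-power index. Counting orbits gives $|S^\Pi|\equiv|S|\pmod p$ for finite $S$. This proves (b); in (c) it shows that the subgroup $S^\Pi$ has order divisible by $p$.
\end{proof}

\begin{lemma}\label{lem:restr}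
Let $K$ be a perfect field, $K_1\subset K$ a subfield that is algebraically closed in $K$, and $\bar K_1$ its algebraic closure in $\bar K$. Then $K_1$ is perfect and the restriction $\Gamma_K\to\Gamma_{K_1}$ is surjective.
\end{lemma}

\begin{proof}
In characteristic $\ell>0$, the $\ell$-th root of an element of $K_1$ lies in $K$ and is algebraic over $K_1$, so it lies in $K_1$. The image of the compact group $\Gamma_K$ is closed and has fixed field $\bar K_1\cap K=K_1$, so it is $\Gamma_{K_1}$ by Galois theory.
\end{proof}

\begin{lemma}\label{lem:val}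
Let $N\supset k$ be a field with a valuation $w$ trivial on $k$, residue field $F$ and value group $\Delta$.
\begin{enumerate}
\item[(a)] \textup{(Abhyankar's inequality)} $\operatorname{trdeg}_kF+\dim_{\mathbb Q}(\Delta\otimes\mathbb Q)\le\operatorname{trdeg}_kN$.
\item[(b)] If $N$ is algebraic over a subfield $N_0$ with residue field $F_0$ and value group $\Delta_0$, then $F$ is algebraic over $F_0$ and $\Delta/\Delta_0$ is torsion.
\item[(c)] If $N$ is algebraically closed, then $F$ is algebraically closed and $\Delta$ is divisible.
\end{enumerate}
\end{lemma}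

\begin{proof}
(a) Let $f_1,\dots,f_a$ be units with algebraically independent residues and $m_1,\dots,m_s$ elements with $\mathbb Q$-linearly independent values. In a nonzero polynomial expression $\sum_JQ_J(f)\,m^J$ over $k$, each $Q_J(f)$ with $Q_J\neq0$ is a unit and the monomials $m^J$ have distinct values, so the sum is nonzero. Hence the $f_i$ and $m_j$ are algebraically independent.

(b) Let $\sum a_if^i=0$ be a nontrivial equation for $f\in N^*$ over $N_0$. Two terms have the same value, so $(i-j)w(f)\in\Delta_0$ for some $i\ne j$. If $w(f)\geq0$, divide by a coefficient of least value and reduce; this gives a nontrivial equation for the residue of $f$ over $F_0$.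

(c) Lift a monic polynomial over $F$ to a monic integral polynomial; its roots are integral and reduce to roots. Also $w(f^{1/n})=w(f)/n$.
\end{proof}

\subsection{$p$-closed fields and $p$-closures}
Let $K$ be $p$-closed of characteristic $\neq p$. Then $K$ is perfect, since otherwise it has an extension of degree $\operatorname{char}K\ne p$; it is infinite, since finite fields have extensions of every degree; $\Gamma_K$ is pro-$p$; and $\mu_p\subset K$, since $[K(\mu_p):K]$ divides $p-1$. Conversely, a perfect field with pro-$p$ absolute Galois group is $p$-closed; this applies to $p$-closures. A $p$-closed field of characteristic $\ne p$ is its own $p$-closure.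

The next lemma replaces the minimum over prime-to-$p$ extensions by a single field.

\begin{lemma}\label{lem:closure}
Let $k$ be a field of characteristic $\neq p$, $G$ a smooth linear algebraic $k$-group, $K/k$ an extension and $\alpha\in H^1(K,G)$. Then $\operatorname{ed}(\alpha;p)=\operatorname{ed}(\alpha_{K^{(p)}})$. In particular $\operatorname{ed}(\alpha;p)=\operatorname{ed}(\alpha)$ if $K$ is $p$-closed, and $\operatorname{ed}(G;p)$ is the supremum of $\operatorname{ed}(\alpha)$ over all torsors $\alpha$ over $p$-closed fields $K\supset k$.
\end{lemma}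

\begin{proof}
Let $K'/K$ be finite of degree prime to $p$. The Artinian $K^{(p)}$-algebra $K'\otimes_KK^{(p)}$ has dimension prime to $p$, so one of its local factors has dimension prime to $p$. That dimension is a multiple of the residue degree, which is a power of $p$ and hence equals $1$. So $K'$ embeds in $K^{(p)}$ over $K$, and $\operatorname{ed}(\alpha_{K'})\ge\operatorname{ed}(\alpha_{K^{(p)}})$. This proves ``$\ge$''.

Conversely, every finite subextension $K'/K$ of $K^{(p)}$ has degree prime to $p$: its separable degree is the index of an open subgroup containing a Sylow pro-$p$ subgroup, and its inseparable degree is a power of $\operatorname{char}K$. Let $\alpha_{K^{(p)}}$ descend to $K_0\subset K^{(p)}$ with $\operatorname{trdeg}_kK_0=d$. The descended torsor and its $G$-action are given by finitely many polynomials, so the torsor is defined over a subfield $K_{00}\subset K_0$ finitely generated over $k$. An isomorphism over $K^{(p)}$ between $\alpha$ and this torsor also involves finitely many coefficients. These coefficients and $K_{00}$ generate over $K$ a finite subextension $K'$ of $K^{(p)}$,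 and $\alpha_{K'}$ descends to $K_{00}$. So $\operatorname{ed}(\alpha;p)\le\operatorname{ed}(\alpha_{K'})\le d$.
\end{proof}

\subsection{Groups satisfying (H)}
From here to the end of Section~\ref{sec:proof}, $G$ satisfies (H). It is smooth because $G^0$ is. We write
\[
T=G^0,\qquad X=X(T_{\bar k}),\qquad P=(G/T)(\bar k),\qquad \Pi=P\rtimes\Gamma_k .
\]
The group $\Pi$ is pro-$p$; this is how the assumptions on $k$ and on $G/G^0$ enter most arguments. It acts continuously on $P$, with $P$ acting by conjugation, and on $X$ by
\[
(x\chi)(t)=\chi(g^{-1}tg)\quad(x\in P,\ g\in G(\bar k)\text{ over }x),\qquad(\sigma\chi)(t)=\sigma\bigl(\chi(\sigma^{-1}t)\bigr)\quad(\sigma\in\Gamma_k).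
\]
If $V$ is a representation of $G$ with weight spaces $V_\lambda\subset V_{\bar k}$, then $gV_\lambda=V_{x\lambda}$ and $\sigma V_\lambda=V_{\sigma\lambda}$. If $\mathcal A$ is a $\bar k$-algebra without zero divisors, then $(G/T)(\mathcal A)=P$ because $(G/T)_{\bar k}$ is a finite set of reduced points, and $G(\bar k)\to P$ is onto, so
\begin{equation}\label{eq:TG}
G(\mathcal A)=T(\mathcal A)\,G(\bar k),\qquad T(\mathcal A)=\operatorname{Hom}(X,\mathcal A^*)=\ker\bigl(G(\mathcal A)\to P\bigr).
\end{equation}

Every representation of $G$ is a direct sum of irreducible ones. Indeed, $V\mapsto V^G=(V^T)^{G/T}$ is exact, since over $\bar k$ it takes the weight-zero part and then averages over $P$, whose order is invertible in $k$. Let $Z\subset Z(G)(k)$ be a finite elementary abelian $p$-group and $\hat Z=\operatorname{Hom}(Z,\mu_p(k))$, written additively as an $\mathbb F_p$-vector space. As $\mu_p\subset k$, the eigenspaces of $Z$ are subrepresentations defined over $k$, so $Z$ acts on an irreducible representation by a character. A representation is faithful on $Z$ if and only if the characters of its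 constituents span $\hat Z$.

\begin{lemma}\label{lem:quot}
Let $N\subset G$ be a finite normal subgroup of order prime to $p$. Then $G/N$ satisfies \textup{(H)}, $\operatorname{ed}(G/N;p)\le\operatorname{ed}(G;p)$, and every $p$-faithful \textup{(}respectively, $p$-generically free\textup{)} representation of $G/N$ is $p$-faithful \textup{(}respectively, $p$-generically free\textup{)} for $G$. In particular $\varphi(G)\le\varphi(G/N)$.
\end{lemma}

\begin{proof}
The image of $N$ in $G/T$ has order prime to $p$ and is trivial, so $N\subset T$. Hence $N$ is abelian, $(G/N)^0=T/N$ is a torus, and the component group is $G/T$. The kernel on $G$ of a representation of $G/N$ is an extension of its kernel on $G/N$ by $N$; this gives the statement on representations.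

Let $K\supset k$ be $p$-closed and $\bar z$ a cocycle with values in $(G/N)(\bar K)=G(\bar K)/N(\bar K)$. Choose a locally constant lift $z_\sigma\in G(\bar K)$. Then $z_\sigma\,\sigma(z_\tau)\,z_{\sigma\tau}^{-1}$ is a $2$-cocycle of $\Gamma_K$ with values in $N(\bar K)$ for the action $n\mapsto z_\sigma\,\sigma(n)\,z_\sigma^{-1}$, and if its class vanishes the lift can be corrected to a cocycle. The class does vanish, because the second cohomology of a pro-$p$ group in a finite module of order prime to $p$ is both $p$-primary torsion and killed by an integer prime to $p$. So every $G/N$-torsor $\beta$ over $K$ is the image of a $G$-torsor $\alpha$, and $\operatorname{ed}(\beta)\le\operatorname{ed}(\alpha)$. Lemma~\ref{lem:closure} concludes.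
\end{proof}

To use the minimality of a $p$-faithful representation we need a simple way to recognize competitors. Let
\[
C=\{c\in Z(G)(k):c^p=1\}.
\]
It is a finite elementary abelian $p$-group, since $C\cap T(\bar k)$ lies in the $p$-torsion of $T(\bar k)$ and $C/(C\cap T(\bar k))\subset P$.

\begin{lemma}\label{lem:faithful}
A representation of $G$ that is faithful on $C$ is $p$-faithful.
\end{lemma}

\begin{proof}
Let $N$ be the kernel and suppose that $N$ is not finite of order prime to $p$. We find $1\ne c\in C\cap N(\bar k)$. An element $c\in G(\bar k)$ of order $p$ fixed by $\Gamma_k$ and by conjugation with $G(\bar k)$ lies in $C$, because $G$ is smooth. Let $N_0=N\cap T$ and let $B$ be its character group over $\bar k$, a finitely generated abelian group.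

Suppose first that $N_0(\bar k)$ has an element of order $p$. The group $\Pi$ acts on the $p$-torsion of $N_0(\bar k)$, a nontrivial finite $p$-group, with $P$ acting by conjugation through lifts. By Lemma~\ref{lem:fix}(c) it fixes an element $c$ of order $p$.

Otherwise $\operatorname{Hom}(B,\mu_p)=0$, so $B=pB$, and $B$ is finite of order prime to $p$. Thus $N_0$ is finite of order prime to $p$, and $N/N_0\subset G/T$ must be nontrivial. By Lemma~\ref{lem:fix}(c) there is $\bar n\in(N/N_0)(\bar k)$ of order $p$ fixed by $\Pi$; lift it to $n\in N(\bar k)$. The map $t\mapsto tnt^{-1}n^{-1}$ sends the connected variety $T(\bar k)$ to the finite set $N_0(\bar k)$ and $1$ to $1$, so $n$ commutes with $T(\bar k)\supset N_0(\bar k)$. Hence $\langle n,N_0(\bar k)\rangle$ is abelian of order $p\,|N_0(\bar k)|$; its Sylow $p$-subgroup maps isomorphically onto $\langle\bar n\rangle$, so the coset $nN_0(\bar k)$ contains exactly one element $c$ of order $p$. The coset is the preimage of $\bar n$ in $N(\bar k)$, so it is preserved by $\Gamma_k$ and by conjugation with $G(\bar k)$. By uniqueness these fix $c$.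
\end{proof}

\begin{lemma}\label{lem:cent}
Let $A\subset G(k)$ be a finite elementary abelian $p$-group and $H=C_G(A)$. Then $H\cap T=T^A$ is smooth with character group $X_A=X/\sum_{a\in A}(a-1)X$, the natural map $X^A\to X_A$ is injective, and $H$ satisfies \textup{(H)}, with $\dim H=\dim T^A$.
\end{lemma}

\begin{proof}
A point $t\in\operatorname{Hom}(X,\mathcal A^*)$ of $T$ commutes with $A$ if and only if it kills all $(a-1)\chi$, which gives the character group. Let $\operatorname{Nm}\colon X_A\to X^A$, $[\chi]\mapsto\sum_aa\chi$. If $\chi\in X^A$ has class $0$, then $|A|\chi=\operatorname{Nm}[\chi]=0$, so $\chi=0$. If $[\chi]\in X_A$ is torsion, then $\operatorname{Nm}[\chi]=0$ since $X^A$ is torsion free, and $|A|[\chi]=[\operatorname{Nm}[\chi]]=0$. So the torsion of $X_A$ is a $p$-group: $T^A$ is smooth, $(T^A)^0$ is a torus, and $T^A/(T^A)^0$ is a $p$-group. Since $H/T^A\subset G/T$ is an \'etale $p$-group, $H$ is smooth, $H^0=(T^A)^0$, and $H/H^0$ is a $p$-group.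
\end{proof}

\section{Centralizers of elementary abelian subgroups}\label{sec:cent}

We prove Theorem~\ref{thm:cent}. Let $A\cong(\mathbb Z/p)^r$ and $H=C_G(A)$; we may assume $r\ge1$. Fix a $p$-closed field $K\supset k$, algebraic closures $\bar k\subset\bar K$, and $E\in H^1(K,H)$ represented by a cocycle $e\colon\Gamma_K\to H(\bar K)$. By Lemma~\ref{lem:closure} it suffices to show $\operatorname{ed}(E)\le\operatorname{ed}(G;p)$.

As in Section~\ref{sec:O2}, we multiply $E$ by a ramified $A$-torsor over a valued field $M$ with residue field $K$, descend the resulting $G$-torsor $\gamma$ to a small field $M_0$, and reduce modulo the maximal ideal. We need $M$ to be $p$-closed, so that $\operatorname{ed}(\gamma)\le\operatorname{ed}(G;p)$; to allow $r$ independent directions of ramification; and to have an explicit Galois group containing a copy of $\Gamma_K$. Generalized power series provide all three.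

\subsection{A $p$-closed valued field with explicit Galois group}
Order $\mathbb Q^r$ by a $\mathbb Q$-linear embedding into $\mathbb R$. The Hahn series field $\Omega=\bar K((\varpi^{\mathbb Q^r}))$ consists of the formal sums $f=\sum_{\delta\in\mathbb Q^r}c_\delta\varpi^\delta$ with $c_\delta\in\bar K$ and well-ordered support. It is algebraically closed, since $\bar K$ is algebraically closed and $\mathbb Q^r$ is divisible \cite{MacLane,Poonen}. For $f\ne0$ let $w(f)$ be the least element of the support and $\operatorname{lc}(f)=c_{w(f)}$. Then $w$ is a valuation and $\operatorname{lc}$ is multiplicative. Let $\mathcal O$ be the valuation ring, $\mathfrak m$ its maximal ideal, and $\operatorname{red}\colon\mathcal O\to\bar K$, $f\mapsto c_0$, the residue map; it is the identity on $\bar K$.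

Let $L=\mathbb Z_{(p)}^r\subset\mathbb Q^r$ and $I=\operatorname{Hom}(\mathbb Q^r/L,\mu_{p^\infty}(\bar k))$. Both $\mathbb Q/\mathbb Z_{(p)}$ and $\mu_{p^\infty}(\bar k)$ are isomorphic to $\mathbb Q_p/\mathbb Z_p$, so $I\cong\mathbb Z_p^r$. Since $\mu_{p^\infty}(\bar k)$ is divisible, every homomorphism from a subgroup of $\mathbb Q^r/L$ to $\mu_{p^\infty}(\bar k)$ extends to an element of $I$. The groups $I$ and $\Gamma_K$ act on $\Omega$ by field automorphisms:
\[
\tau\Bigl(\sum c_\delta\varpi^\delta\Bigr)=\sum\tau(\delta)c_\delta\varpi^\delta\quad(\tau\in I),\qquad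
\sigma\Bigl(\sum c_\delta\varpi^\delta\Bigr)=\sum\sigma(c_\delta)\varpi^\delta\quad(\sigma\in\Gamma_K).
\]
As $\sigma\tau\sigma^{-1}(c\varpi^\delta)=\sigma(\tau(\delta))\,c\varpi^\delta$, this is an action of the pro-$p$ group $\mathcal G=I\rtimes\Gamma_K$ with $\sigma\tau\sigma^{-1}=\sigma\circ\tau$. It preserves $w$. Writing $g\mapsto\bar g$ for the projection $\mathcal G\to\Gamma_K$, we have $\operatorname{red}(gf)=\bar g(\operatorname{red}f)$, and $g$ acts on $\bar K\subset\Omega$ as $\bar g$.

\begin{lemma}\label{lem:hahn}
The fixed field of $\mathcal G$ is $M=K((\varpi^L))$, the field of series with coefficients in $K$ and support in $L$. It is $p$-closed, and if $\bar M$ is its algebraic closure in $\Omega$, then $\mathcal G=\operatorname{Gal}(\bar M/M)$.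
\end{lemma}

\begin{proof}
If $\delta\notin L$, its class in $\mathbb Q^r/L$ has order $p^n>1$ and some $\tau\in I$ has $\tau(\delta)\ne1$. So the series fixed by $I$ are those supported in $L$, and those fixed by $\Gamma_K$ have coefficients in $K$. In characteristic $\ell>0$ the unique $\ell$-th root in $\Omega$ of an invariant element is invariant, so $M$ is perfect and $\bar M/M$ is Galois.

The stabilizer in $\mathcal G$ of $f=\sum c_\delta\varpi^\delta\in\bar M$ has finite index, since the orbit consists of roots of the minimal polynomial. It is the intersection of the sets $\{\tau\sigma:\tau(\delta)\sigma(c_\delta)=c_\delta\}$, which are closed because $\tau\sigma\mapsto\tau(\delta)\sigma(c_\delta)$ is locally constant. A closed subgroup of finite index is open. So $\mathcal G\to\operatorname{Gal}(\bar M/M)$ is continuous; its image is closed with fixed field $M$, hence is everything. It is injective because $\bar M$ contains $\bar K$ and all $\varpi^\delta$. A continuous bijection of compact groups is an isomorphism, so $M$ is perfect with pro-$p$ absolute Galois group.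
\end{proof}

\subsection{The ramified torsor}
Fix $A\cong\mu_p(k)^r$ and let $\varepsilon_1,\dots,\varepsilon_r$ be the standard basis of $\mathbb Q^r$. Define
\[
\iota\colon\mathcal G\to A,\qquad \iota(\tau\sigma)=\bigl(\tau(\varepsilon_i/p)\bigr)_{i}.
\]
This is the Kummer cocycle of $(\varpi^{\varepsilon_1},\dots,\varpi^{\varepsilon_r})$, since $\tau(\varepsilon_i/p)=g(\varpi^{\varepsilon_i/p})/\varpi^{\varepsilon_i/p}$ for $g=\tau\sigma$. It is a continuous homomorphism because $\mu_p\subset k$, it is trivial on $\Gamma_K$, and $\iota(I)=A$ because the classes of the $\varepsilon_i/p$ form a basis of $p^{-1}L/L\cong(\mathbb Z/p)^r$. Put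
\[
c_g=e_{\bar g}\,\iota(g)\in H(\bar K)\subset H(\bar M).
\]
Since $A$ is central in $H$ and consists of $k$-points, $c_g\,g(c_h)=e_{\bar g}\,\bar g(e_{\bar h})\,\iota(g)\iota(h)=c_{gh}$. Let $\gamma\in H^1(M,G)$ be the class of $c$ and $d=\operatorname{ed}(\gamma)$. By Lemmas~\ref{lem:closure} and~\ref{lem:hahn}, $d=\operatorname{ed}(\gamma;p)\le\operatorname{ed}(G;p)$. We show $\operatorname{ed}(E)\le d$.

Let $\gamma$ descend to $\gamma_0\in H^1(M_0,G)$ with $k\subset M_0\subset M$ and $\operatorname{trdeg}_kM_0=d$. Replacing $M_0$ by its algebraic closure in $M$, we may apply Lemma~\ref{lem:restr}: $M_0$ is perfect, and with $\bar M_0\subset\bar M$ its algebraic closure, $\mathcal G$ maps onto $\mathcal G_0=\operatorname{Gal}(\bar M_0/M_0)$. Hence $\mathcal G_0$ is pro-$p$ and preserves $w$ on $\bar M_0$. Put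
\[
\mathcal O_0=\mathcal O\cap\bar M_0,\qquad F=\operatorname{red}(\mathcal O_0)\subset\bar K,\qquad\Delta=w(\bar M_0^*)\subset\mathbb Q^r,\qquad s=\dim_{\mathbb Q}\Delta .
\]
By Lemma~\ref{lem:val}, $F$ is an algebraically closed field containing $\bar k$, $\Delta$ is a $\mathbb Q$-subspace, and
\begin{equation}\label{eq:abh}
\operatorname{trdeg}_kF+s\le d .
\end{equation}
The group $\mathcal G_0$ acts continuously on $F=\mathcal O_0/(\mathfrak m\cap\mathcal O_0)$, and the image of $g\in\mathcal G$ acts as $\bar g|_F$.

We shall use the following formulas for $u\in T(\bar M)=\operatorname{Hom}(X,\bar M^*)$, $g\in\mathcal G$, and $c\in G(\bar M)$ lying over $x\in P$; here $g$ acts on $X$ through its restriction to $\bar k$: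
\begin{equation}\label{eq:act}
g(u)(\chi)=g\bigl(u(g^{-1}\chi)\bigr),\qquad (cuc^{-1})(\chi)=u(x^{-1}\chi).
\end{equation}

\subsection{Step 1: an integral cocycle}
To reduce a cocycle for $\gamma_0$ we need its values in $G(\mathcal O_0)$. Because $G^0$ is a torus, the obstruction is a cocycle of valuations, and it lives in a $\mathbb Q$-vector space.

By \eqref{eq:act}, $T(\mathcal O_0)=\operatorname{Hom}(X,\mathcal O_0^*)$ is normal in $G(\bar M_0)$ and $\mathcal G_0$-stable. As $X$ is free, $u\mapsto w\circ u$ identifies $T(\bar M_0)/T(\mathcal O_0)$ with $Y=\operatorname{Hom}(X,\Delta)$, on which $g\in\mathcal G_0$ acts by $y\mapsto y\circ g^{-1}$ and $x\in P$ by $y\mapsto y\circ x^{-1}$. By \eqref{eq:TG}, $G(\mathcal O_0)/T(\mathcal O_0)=P$, so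
\[
G(\bar M_0)/T(\mathcal O_0)=Y\rtimes P
\]
equivariantly for $\mathcal G_0$, and $G(\mathcal O_0)$ is the preimage of $P$. Let $z$ be a cocycle for $\gamma_0$ with image $(y_g,x_g)$. The cocycle condition reads $x_{gh}=x_g\,g(x_h)$ and $y_{gh}=y_g+g*y_h$, where $g*y=x_g\,g(y)$. The first identity says that $*$ is an action of $\mathcal G_0$ on $Y$. An open subgroup acts trivially on $X$ and has $x_g=1$, and $g\mapsto y_g$ is locally constant, so both $*$ and $y$ factor through a finite quotient $Q$ of $\mathcal G_0$. Averaging $y_{gh}=y_g+g*y_h$ over $h\in Q$ gives $y'=y_g+g*y'$ with $y'=|Q|^{-1}\sum_hy_h$. Let $u\in T(\bar M_0)$ lift $y'$. The cocycle $u^{-1}z_g\,g(u)$ has $Y$-component $-y'+y_g+g*y'=0$. So we may assume that $z$ takes values in $G(\mathcal O_0)$, and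
\[
\tilde z=\operatorname{red}\circ z\colon\mathcal G_0\to G(F)
\]
is a cocycle. For $g\in\mathcal G$ we write $z_g$ and $\tilde z_g$ for the values at the image of $g$.

\subsection{Step 2: comparison over $M$}
There is $b\in G(\bar M)$ with $z_g=b^{-1}c_g\,g(b)$ for all $g\in\mathcal G$. Both $z$ and $c$ are integral, but $b$ need not be. We split off its polar part and compute what it contributes.

Let $\mathcal O_1=\mathcal O\cap\bar M$. By \eqref{eq:TG}, $b=ub_1$ with $u\in T(\bar M)$ and $b_1\in G(\bar k)$. Put $y=w\circ u\in\operatorname{Hom}(X,\mathbb Q^r)$ and define $\hat y\in T(\bar M)$ by $\hat y(\chi)=\varpi^{y(\chi)}$. Then $\hat y^{-1}u\in T(\mathcal O_1)$, so $b=\hat yb'$ with $b'\in G(\mathcal O_1)$, and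
\begin{equation}\label{eq:comp}
\hat y^{-1}c_g\,g(\hat y)=b'z_g\,g(b')^{-1}\in G(\mathcal O_1).
\end{equation}
Since $c_g\in G(\bar K)\subset G(\mathcal O_1)$, the element $\zeta_g=\hat y^{-1}\cdot c_g\,g(\hat y)\,c_g^{-1}$ lies in $G(\mathcal O_1)$; it lies over $1\in P$, so $\zeta_g\in T(\mathcal O_1)$. Let $\vartheta_g$ be the automorphism of $X$ given by the action of $g$ followed by that of the image of $c_g$ in $P$. By \eqref{eq:act},
\[
\zeta_g(\chi)=\varpi^{-y(\chi)}\,g\bigl(\varpi^{y(\vartheta_g^{-1}\chi)}\bigr).
\]
This is a unit, so $y\circ\vartheta_g^{-1}=y$, and for $g=\tau\sigma$ we get $\zeta_g(\chi)=\tau(y(\chi))$. Thus $\zeta_g=\tau\circ y\in T(\bar k)$, and $\zeta_\sigma=1$ for $\sigma\in\Gamma_K$. For $g\in I$ we have $c_g=\iota(g)$, and $\vartheta_g$ is the action of $\iota(g)$ on $X$. As $\iota(I)=A$, the map $y$ is $A$-invariant, and therefore $\zeta_g\in T^A(\bar k)\subset H(\bar k)$ for every $g\in\mathcal G$. The left side of \eqref{eq:comp} is $\zeta_gc_g\in H(\bar K)$, which $\operatorname{red}$ leaves unchanged. With $\tilde b=\operatorname{red}(b')\in G(\bar K)$, reduction gives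
\begin{equation}\label{eq:red}
\tilde z_g=\tilde b^{-1}\zeta_gc_g\,\bar g(\tilde b)\qquad(g\in\mathcal G).
\end{equation}

\subsection{Step 3: reduction of structure group to $H$}
The cocycle $\tilde z$ has values in $G(F)$, and we want values in $H(F)$. The values of $\tilde z$ on $I$ exhibit a conjugate of $A$ inside $G(F)$; conjugating it back to $A$ over $F$ moves the whole cocycle into $H$.

Let $a\in A$ and $\tau\in I$ with $\iota(\tau)=a$. By \eqref{eq:red}, $\tilde z_\tau=(\tilde b^{-1}\zeta_\tau\tilde b)(\tilde b^{-1}a\tilde b)\in G(F)$. Writing $\tilde b=u_1b_2$ with $u_1\in T(\bar K)$ and $b_2\in G(\bar k)$, we see that $\tilde b^{-1}\zeta_\tau\tilde b=b_2^{-1}\zeta_\tau b_2\in T(\bar k)\subset G(F)$. Hence $\tilde b^{-1}a\tilde b\in G(F)$ for all $a\in A$. The closed subscheme of $G_F$ defined by the equations $b_0^{-1}ab_0=\tilde b^{-1}a\tilde b$ $(a\in A)$ has the $\bar K$-point $\tilde b$, so it is nonempty and has an $F$-point $b_0$ by the Nullstellensatz. Then $h=\tilde bb_0^{-1}$ satisfies $h^{-1}ah=b_0(b_0^{-1}ab_0)b_0^{-1}=a$, so $h\in H(\bar K)$, and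
\[
z'_g:=b_0\,\tilde z_g\,\bar g(b_0)^{-1}=h^{-1}\zeta_gc_g\,\bar g(h)\in G(F)\cap H(\bar K)=H(F).
\]
The first expression depends only on the image of $g$ in $\mathcal G_0$, so $z'$ is a cocycle $\mathcal G_0\to H(F)$. Let $\pi\colon\Gamma_K\subset\mathcal G\to\mathcal G_0$. For $\sigma\in\Gamma_K$ we have $\zeta_\sigma=1$ and $c_\sigma=e_\sigma$, so $z'_{\pi(\sigma)}=h^{-1}e_\sigma\,\sigma(h)$: the cocycle $z'\circ\pi$ represents $E$.

\subsection{Step 4: a small field of definition}
The values of $z'\circ\pi$ lie in $H(F)$, but to descend $E$ we also need $\pi$ to factor through the Galois group of a small subfield of $K$. An element of $\Gamma_K$ that is trivial on $F$ may still act nontrivially on $\bar M_0$, by moving leading coefficients. We adjoin $s$ leading coefficients to prevent this.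

Let $F_0=\operatorname{red}(\mathcal O\cap M_0)$. It lies in $K$, the residue field of $M$. By Lemma~\ref{lem:val}(b), $F$ is algebraic over $F_0$ and there are $m_1,\dots,m_s\in M_0^*$ whose values form a $\mathbb Q$-basis of $\Delta$. Let $\kappa_j=\operatorname{lc}(m_j)\in K^*$, let $K_1$ be the algebraic closure of $F_0(\kappa_1,\dots,\kappa_s)$ in $K$, and let $\bar K_1$ be its algebraic closure in $\bar K$. Then $F\subset\bar K_1$, and $\operatorname{trdeg}_kK_1\le d$ by \eqref{eq:abh}.

\begin{lemma}\label{lem:small}
If $\sigma\in\Gamma_K$ is trivial on $\bar K_1$, then $\pi(\sigma)=1$.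
\end{lemma}

\begin{proof}
Let $f\in\bar M_0^*$. There are integers $n\ge1$ and $n_j$ with $nw(f)=\sum n_jw(m_j)$, so $f^n=v\prod m_j^{n_j}$ with $v\in\mathcal O_0^*$. Then $\operatorname{lc}(f)^n=\operatorname{red}(v)\prod\kappa_j^{n_j}\in\bar K_1$, hence $\operatorname{lc}(f)\in\bar K_1$. So $\sigma(f)$ and $f$ have the same leading term, and $\pi(\sigma)$ lies in
\[
\mathcal W=\{g\in\mathcal G_0: g(f)/f\in1+\mathfrak m\ \text{ for all }f\in\bar M_0^*\}.
\]
The identities $gh(f)/f=g\bigl(h(f)/f\bigr)\cdot g(f)/f$ and $g^{-1}(f)/f=\bigl(g(f')/f'\bigr)^{-1}$ with $f'=g^{-1}(f)$ show that $\mathcal W$ is a subgroup, as $\mathcal G_0$ preserves $w$. It is closed because $g\mapsto g(f)$ is locally constant. Suppose $\mathcal W\ne1$. As a nontrivial pro-$p$ group it has an open normal subgroup $\mathcal W_1$ of index $p$. By Kummer theory, the cyclic extension $\bar M_0^{\mathcal W_1}/\bar M_0^{\mathcal W}$ of degree $p$ is generated by an $f$ with $f^p\in\bar M_0^{\mathcal W}$, and $g(f)/f=\zeta$ is a primitive $p$-th root of unity for some $g\in\mathcal W$. But $\zeta-1\in k^*$ is not in $\mathfrak m$. So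 $\mathcal W=1$.
\end{proof}

By Lemma~\ref{lem:restr}, $\Gamma_K\to\Gamma_{K_1}$ is surjective, so $\pi$ factors through a continuous homomorphism $\pi_1\colon\Gamma_{K_1}\to\mathcal G_0$. For $\sigma\in\Gamma_K$, both $\pi(\sigma)$ and $\sigma|_{\bar K_1}$ act on $F$ as $\sigma|_F$. Hence $z'\circ\pi_1$ is a cocycle $\Gamma_{K_1}\to H(F)\subset H(\bar K_1)$, and its class in $H^1(K_1,H)$ restricts to $E$. So $\operatorname{ed}(E)\le\operatorname{trdeg}_kK_1\le d$, and Theorem~\ref{thm:cent} is proved. \qed

\begin{remark}
That $G^0$ is a torus is used in Steps 1--3 through \eqref{eq:TG}. That $A$ is elementary abelian, consists of $k$-points and is central in $H$, and that $\mu_p\subset k$, make $c$ a cocycle. Lemma~\ref{lem:small} uses that $\mathcal G_0$ is pro-$p$ and that the residue characteristic is not $p$, so that $\zeta-1$ is a unit.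
\end{remark}

\section{The generic stabilizer of a faithful representation}\label{sec:stab}

The goal of Sections~\ref{sec:stab}--\ref{sec:proof} is the following inequality.

\begin{proposition}\label{prop:key}
Let $G$ satisfy \textup{(H)} and suppose that $G$ has a faithful representation $V$ whose dimension is minimal among the $p$-faithful representations of $G$. Then there is a finite elementary abelian $p$-group $A\subset G(k)$ with $\varphi(G)\le\nu(C_G(A))$.
\end{proposition}

\subsection{The group $R$}
Let $V$ be any faithful representation of $G$, $\Lambda\subset X$ its set of weights and $V_{\bar k}=\bigoplus_{\lambda\in\Lambda}V_\lambda$. We work with $\bar k$-points. Let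
\[
V^\circ=\{u\in V:u_\lambda\ne0\text{ for all }\lambda\in\Lambda\},
\]
a dense open $G$-stable subset defined over $k$. The torus $D=\mathbb G_m^\Lambda$ acts on $V_{\bar k}$ by the scalar $d_\lambda$ on $V_\lambda$, and its scheme-theoretic stabilizers on $V^\circ$ are trivial. The torus $T$ acts through $T\to D$, dual to $\mathbb Z[\Lambda]\to X$. As $V$ is faithful, $T$ is a closed subgroup of $D$, the map $\mathbb Z[\Lambda]\to X$ is onto, and its kernel $\mathcal M$ is the group of characters of $D$ trivial on $T$. The group $P$ permutes the $T$-orbits in $V^\circ$. Let $R_V\subset P$ be the subgroup acting trivially on the set of these orbits.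

\begin{lemma}\label{lem:R}
\begin{enumerate}
\item[(a)] $R_V$ is a normal $\Gamma_k$-stable subgroup of $P$.
\item[(b)] For $u\in V^\circ$ and $x\in R_V$ there is a unique element $s_u(x)\in G(\bar k)$ over $x$ that fixes $u$.
\item[(c)] For $u$ in a dense open subset of $V$ defined over $k$, the stabilizer $G_u$ maps isomorphically onto $R_V$. In particular, if $R_V=1$ then $V$ is generically free.
\end{enumerate}
\end{lemma}

\begin{proof}
For $x\in P$ with lift $g$ let $Z_x=\{u\in V^\circ:gu\in Tu\}$, so that $R_V=\{x:Z_x=V^\circ\}$. As the kernel of an action, $R_V$ is normal, and $\sigma Z_x=Z_{\sigma x}$ for $\sigma\in\Gamma_k$; this gives (a). For $u\in V^\circ$ we have $G_u\cap T=1$ as schemes, so $G_u\to(G/T)_{\bar k}$ is a closed immersion. Thus $G_u$ is \'etale and is identified with its image, which is $\{x:u\in Z_x\}\supset R_V$; this gives (b).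

Each $Z_x$ is closed in $V^\circ$. Indeed, the pairs $(u,u')\in V^\circ\times V^\circ$ with $u'\in Du$ are defined by the closed conditions $u_\lambda\wedge u'_\lambda=0$; on this set the element $d\in D$ with $u'=du$ is a morphism, given locally by ratios of coordinates; and $T$ is closed in $D$. Since $V^\circ$ is irreducible, $V^\circ\setminus\bigcup_{x\notin R_V}Z_x$ is dense and open, and it is $\Gamma_k$-stable by (a). This gives (c); the argument applies equally to points over any algebraically closed field containing $\bar k$.
\end{proof}

\subsection{The subgroup $A$}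
Keep $V$ faithful and write $R=R_V$. To make $V$ generically free we must add summands that kill $R$. What survives of $R$ will be normal and $\Gamma_k$-stable, so it is enough to kill
\[
\bar A=\{x\in R: x^p=1,\ x\text{ is fixed by }\Pi\}.
\]
This is an elementary abelian subgroup of $Z(P)$, central in $\Pi$, and by Lemma~\ref{lem:fix}(c)
\begin{equation}\label{eq:meets}
\text{every nontrivial normal $\Gamma_k$-stable subgroup of $P$ contained in $R$ meets $\bar A$ nontrivially.}
\end{equation}
Theorem~\ref{thm:cent} needs a subgroup of $G(k)$, so we lift $\bar A$ by means of a rational point. Fix $v\in V^\circ(k)$, which exists because $k$ is infinite. By uniqueness in Lemma~\ref{lem:R}(b), $s_v\colon R\to G(\bar k)$ is a $\Gamma_k$-equivariant homomorphism, and it is a section. Put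
\[
A=s_v(\bar A)\subset G(k),\qquad A\cong\bar A\cong(\mathbb Z/p)^r,\qquad H=C_G(A).
\]
For $a\in A$ over $\bar a$ we write $a\lambda$ for $\bar a\lambda$. From $av=v$ we get $av_\lambda=v_{a\lambda}$. For $d\in D$ define ${}^ad\in D$ by $({}^ad)_{a\lambda}=d_\lambda$; then $a\circ d={}^ad\circ a$ on $V_{\bar k}$. Put $\Lambda'=\Lambda\setminus\Lambda^A$.

That $A$ preserves every $T$-orbit in $V^\circ$ restricts its action severely.

\begin{lemma}\label{lem:weights}
\begin{enumerate}
\item[(a)] $A$ acts trivially on $V_\lambda$ for $\lambda\in\Lambda^A$. For $\lambda\in\Lambda'$ we have $\dim V_\lambda=1$, and $A$ permutes the basis $(v_\lambda)_{\lambda\in\Lambda'}$ of $\bigoplus_{\lambda\in\Lambda'}V_\lambda$.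
\item[(b)] $\mathcal M\subset\mathbb Z[\Lambda]^A$, and $D=T\cdot D^A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $a\in A$ and $u\in V^\circ$. Since $\bar a\in R$, $au=tu$ for some $t\in T$, and the $a\lambda$-components give $au_\lambda\in\bar k^*u_{a\lambda}$. If $a\lambda=\lambda$, every nonzero vector of $V_\lambda$ is an eigenvector of $a$, so $a$ is a scalar on $V_\lambda$, and the scalar is $1$ because $av_\lambda=v_\lambda$. If $a\lambda\ne\lambda$, fix $u_{a\lambda}$ and let $u_\lambda$ vary: $aV_\lambda$ lies in a line, so $\dim V_\lambda=1$.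

(b) For $d\in D$ we have $({}^ad)v={}^ad\,av=a(dv)\in Tdv$, and $D$ acts freely on $V^\circ$, so ${}^ad\,d^{-1}\in T$. For $m=\sum m_\lambda\lambda\in\mathcal M$ this gives $\prod_\lambda d_\lambda^{m_{a\lambda}}=m({}^ad)=m(d)=\prod_\lambda d_\lambda^{m_\lambda}$ for all $d$, so $m_{a\lambda}=m_\lambda$. Finally, write $d=d_1^{|A|}$; then $d=\prod_a(d_1/{}^ad_1)\cdot\prod_a{}^ad_1\in T\cdot D^A$.
\end{proof}

The next lemma says that $V^A$ is a slice: the action of $G$ on $V^\circ$ is recovered from the action of $H$ on $V^A\cap V^\circ$, and the difference of dimensions is the same.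

\begin{lemma}\label{lem:slice}
\begin{enumerate}
\item[(a)] $V^\circ=T\cdot(V^A\cap V^\circ)$.
\item[(b)] $H\to G/T$ is surjective, so $G=TH$.
\item[(c)] $\dim V-\dim G=\dim V^A-\dim H$.
\item[(d)] $C\cap A=1$, so $C\times A\subset Z(H)(k)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given $u\in V^\circ$, let $u'=\sum_{\lambda\in\Lambda^A}u_\lambda+\sum_{\lambda\in\Lambda'}v_\lambda$. By Lemma~\ref{lem:weights}(a), $u'\in V^A\cap V^\circ$ and $u=du'$ for some $d\in D$. Write $d=td'$ with $t\in T$, $d'\in D^A$. Then $a(d'u')={}^ad'\,au'=d'u'$, so $d'u'\in V^A\cap V^\circ$ and $u=t(d'u')$.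

(b) Let $g\in G(\bar k)$ and write $gv=ty$ with $t\in T$ and $y\in V^A\cap V^\circ$. For $a\in A$, both $gag^{-1}$ and $tat^{-1}$ fix $gv$, and both lie over $\bar a$ because $\bar a$ is central in $P$. By Lemma~\ref{lem:R}(b) they are equal, so $t^{-1}g\in H(\bar k)$.

(c) The morphism $T\times(V^A\cap V^\circ)\to V^\circ$, $(t,y)\mapsto ty$, is surjective by (a), and $V^A\cap V^\circ$ is dense in $V^A$ as it contains $v$. Let $ty=t_0y_0$ and $t_1=t_0^{-1}t$, so $t_1y=y_0$. Then $t_1at_1^{-1}$ and $a$ both fix $y_0$ and lie over $\bar a$, so $t_1\in T^A$. Conversely, for $t_1\in T^A$ the pair $(t_0t_1,t_1^{-1}y_0)$ lies in the fiber. All fibers have dimension $\dim T^A=\dim H$, so $\dim V=\dim T+\dim V^A-\dim H$.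

(d) An element of $C\cap A$ fixes $V^A$ pointwise and commutes with $T$, so it fixes $V^\circ$ pointwise by (a). It is trivial because $V$ is faithful.
\end{proof}

\subsection{Irreducible constituents}\label{sub:const}
From now on $V$ is as in Proposition~\ref{prop:key}. Write $V=\bigoplus_{i=1}^mV_i$ with $V_i$ irreducible over $k$, and let $\alpha_i\in\hat C$ be the character by which $C$ acts on $V_i$. The $\alpha_i$ span $\hat C$. If they were linearly dependent, we could drop one $V_i$ and keep a representation faithful on $C$, hence $p$-faithful by Lemma~\ref{lem:faithful}, against minimality. So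
\[
\alpha_1,\dots,\alpha_m\ \text{ is a basis of }\hat C .
\]
The sum of the weight spaces of $V_i$ over a $\Pi$-orbit is stable under $G(\bar k)$ and $\Gamma_k$, so the weights of $V_i$ form a single $\Pi$-orbit $\Lambda_i$. Since $\bar A$ is central in $\Pi$, the set $\Lambda^A$ is $\Pi$-stable, and either $\Lambda_i\subset\Lambda^A$ or $\Lambda_i\subset\Lambda'$. Let $S$ be the set of $i$ with $\Lambda_i\subset\Lambda'$. For $i\notin S$ we have $V_i^A=V_i$. A weight in $\Lambda'$ has multiplicity one in $V$, so $\Lambda'$ is the disjoint union of the $\Lambda_i$ with $i\in S$, and $(V_i)_{\bar k}=\bigoplus_{\lambda\in\Lambda_i}V_\lambda$ is a permutation representation of $A$. Hence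
\[
\dim V_i^A=|\Lambda_i/A|\qquad(i\in S).
\]
As $\Pi$ is transitive on $\Lambda_i$ and commutes with $\bar A$, it acts transitively on $\Lambda_i/A$, and all $A$-orbits in $\Lambda_i$ have the same size $q_i$, a power of $p$ with $q_i>1$.

\section{From representations of $H$ to representations of $G$}\label{sec:ext}

Since $G=TH$, extending a representation $W$ of $H$ to $G$ amounts to choosing a compatible action of $T$, for instance by lifting the $T^A$-weights of $W$ from $X_A$ to $X$ in a $\Pi$-equivariant way. Weights in the image of the injection $X^A\to X_A$ have a canonical lift. In general a weight is not in this image. We measure the failure by a homomorphism $\theta$ on $X_A$, and correct it by multiplying each weight space by a monomial in the coordinates of $V^A$, as we did with $ke_-\otimes(V^A)^*$ for $\mathbf O_2$. The correction does not change the action of $A$ but may change that of $C$; part (b) of the lemma says that a change in the direction $\alpha_i$ happens only when $W$ is large.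

\begin{lemma}\label{lem:ext}
Let $W$ be an irreducible $k$-representation of $H$ on which $C\times A$ acts by $(\alpha,\beta)\in\hat C\oplus\hat A$. There are integers $n_i$ $(i\in S)$ and a $k$-representation $U$ of $G$ such that:
\begin{enumerate}
\item[(a)] $\dim U=\dim W$, $A$ acts on $U$ by $\beta$, and $C$ acts on $U$ by $\alpha-\sum_{i\in S}n_i\alpha_i$;
\item[(b)] if $n_i\not\equiv0\pmod p$, then $\dim W\ge\dim V_i^A$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\bar A$ is central in $\Pi$, the group $\Pi$ acts on $X^A$, $X_A$ and $\Lambda/A$, compatibly with all maps below.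

\emph{The obstruction.} Taking coinvariants in $\mathcal M\to\mathbb Z[\Lambda]\to X\to0$ presents $X_A$ as the quotient of $\mathbb Z[\Lambda/A]=\mathbb Z[\Lambda'/A]\oplus\mathbb Z[\Lambda^A]$ by the image of $\mathcal M$. For an orbit $o\in\Lambda'/A$ let $[o]\in X_A$ be the class of any $\lambda\in o$. By Lemma~\ref{lem:weights}(b) the coefficients of an element of $\mathcal M$ are constant on $A$-orbits, so its image in $\mathbb Z[\Lambda/A]$ has coefficient divisible by $q_i$ at every $o\subset\Lambda_i$, $i\in S$. We obtain a $\Pi$-equivariant homomorphism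
\[
\theta\colon X_A\to\bigoplus_{i\in S}(\mathbb Z/q_i)[\Lambda_i/A],\qquad\theta([o])=o,\qquad\theta([\lambda])=0\ \ (\lambda\in\Lambda^A).
\]
An element of $\ker\theta$ has the form $\sum_oc_o[o]+\sum_{\lambda\in\Lambda^A}c_\lambda[\lambda]$ with $q_i\mid c_o$ for $o\subset\Lambda_i$. Here $q_i[o]$ is the class of $\sum_{\lambda\in o}\lambda\in X^A$, and $\Lambda^A\subset X^A$. So $\ker\theta$ lies in the image of $X^A$.

\emph{The integers $n_i$.} Decompose $W_{\bar k}=\bigoplus W_\mu$ into $T^A$-weight spaces, $\mu\in X_A$. An element $h\in H(\bar k)$ over $x\in P$ maps $W_\mu$ to $W_{x\mu}$, and $H(\bar k)\to P$ is onto by Lemma~\ref{lem:slice}(b). As in Section~\ref{sub:const}, the weights of $W$ form one $\Pi$-orbit $\Theta\subset X_A$. For $\mu\in\Theta$ and $o\in\Lambda_i/A$ with $i\in S$, let $n^\mu_o\in\{0,\dots,q_i-1\}$ represent the coefficient of $\theta(\mu)$ at $o$. By equivariance,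
\begin{equation}\label{eq:n}
n^{x\mu}_{xo}=n^\mu_o\qquad(x\in\Pi).
\end{equation}
Hence $n_i=\sum_{o\in\Lambda_i/A}n^\mu_o$ does not depend on $\mu\in\Theta$.

\emph{Proof of (b).} Fix $\mu\in\Theta$ with stabilizer $\Pi_\mu$. By \eqref{eq:n} the function $o\mapsto n_o^\mu$ is constant on the $\Pi_\mu$-orbits in $\Lambda_i/A$, which have $p$-power size. If no orbit were a point, $p$ would divide $n_i$. So $\Pi_\mu\subset\Pi_o$ for some $o\in\Lambda_i/A$, and
\[
\dim W\ge|\Theta|=[\Pi:\Pi_\mu]\ge[\Pi:\Pi_o]=|\Lambda_i/A|=\dim V_i^A .
\]

\emph{The correction.} Let $V_S=\bigoplus_{i\in S}V_i$. The space $V_S^A$ is a $k$-representation of $H$, with basis $v_o=\sum_{\lambda\in o}v_\lambda$ $(o\in\Lambda'/A)$ over $\bar k$. An element $h\in H(\bar k)$ over $x$ maps the line $\bar kv_o=(\bigoplus_{\lambda\in o}V_\lambda)^A$ to $\bar kv_{xo}$, because it commutes with $A$. For $\sigma\in\Gamma_k$ we have $\sigma v=v$, so $\sigma v_\lambda=v_{\sigma\lambda}$ and $\sigma v_o=v_{\sigma o}$. On $v_o$ with $o\subset\Lambda_i$ the group $T^A$ acts by $[o]$, $A$ trivially, and $C$ by $\alpha_i$. Let $(\xi_o)$ be the dual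 basis. Then $h\xi_o\in\bar k^*\xi_{xo}$, $\sigma\xi_o=\xi_{\sigma o}$, and the characters on $\xi_o$ are $-[o]$, $0$ and $-\alpha_i$. With $n=\sum_{i\in S}n_i$ put
\[
W'=\bigoplus_{\mu\in\Theta}W_\mu\otimes\prod_o\xi_o^{\,n_o^\mu}\ \subset\ \bigl(W\otimes\operatorname{Sym}^n((V_S^A)^*)\bigr)_{\bar k}.
\]
By \eqref{eq:n}, $h$ maps the summand of $\mu$ to that of $x\mu$, and $\sigma$ maps it to that of $\sigma\mu$. So $W'$ is defined over $k$ and is a representation of $H$ of dimension $\dim W$, on which $A$ acts by $\beta$ and $C$ by $\alpha-\sum n_i\alpha_i$. Its $T^A$-weights $\mu'=\mu-\sum_on_o^\mu[o]$ satisfy $\theta(\mu')=0$.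

\emph{The extension.} Each weight $\mu'$ of $W'$ has a lift $\tilde\mu'\in X^A$, unique by Lemma~\ref{lem:cent}, and uniqueness makes $\mu'\mapsto\tilde\mu'$ equivariant under $\Pi$. Let $T$ act on the weight space $W'_{\mu'}$ by $\tilde\mu'$. This $X$-grading is compatible with $\Gamma_k$, so the action is defined over $k$. For $h\in H(\bar k)$ over $x$, $t\in T(\bar k)$ and $y\in W'_{\mu'}$ we have $h^{-1}y\in W'_{x^{-1}\mu'}$, so
\[
h\bigl(t(h^{-1}y)\bigr)=(x^{-1}\tilde\mu')(t)\,y=\tilde\mu'(hth^{-1})\,y .
\]
Thus the two actions define a representation of the smooth group $T\rtimes H$. The homomorphism $T\rtimes H\to G$, $(t,h)\mapsto th$, is surjective by Lemma~\ref{lem:slice}(b), with kernel $\{(t^{-1},t):t\in T^A\}$, and this kernel acts trivially because $\tilde\mu'|_{T^A}=\mu'$. So $W'$ becomes a representation $U$ of $G$ extending the action of $H\supset C\times A$.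
\end{proof}

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:minmax}}\label{sec:proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Keep the notation of Sections~\ref{sec:stab} and~\ref{sec:ext}. By Lemma~\ref{lem:cent}, $H$ satisfies (H). Let $W=\bigoplus_jW_j$ be a $p$-faithful representation of $H$ with $\dim W-\dim H=\nu(H)$ and $W_j$ irreducible over $k$. The central subgroup $C\times A$ acts on $W_j$ by a character $(\alpha'_j,\beta_j)$. The kernel of $W$ has order prime to $p$, so $W$ is faithful on $C\times A$, and these characters span $\hat C\oplus\hat A$, which has dimension $m+r$.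

\emph{Splitting $W$.} Choose $m+r$ indices whose characters form a basis, and consider the invertible matrix over $\mathbb F_p$ with rows $(\alpha'_j,\beta_j)$. Its Laplace expansion along the $m$ columns of $\hat C$ is a signed sum, over partitions $J\sqcup J'$ of the indices with $|J|=m$, of the products $\det(\alpha'_j)_{j\in J}\det(\beta_j)_{j\in J'}$. One product is nonzero, so we can fix a partition with $(\alpha'_j)_{j\in J}$ a basis of $\hat C$ and $(\beta_j)_{j\in J'}$ a basis of $\hat A$. Let $U_j$ and $n_i^{(j)}$ be given by Lemma~\ref{lem:ext} for $W_j$, and put $n_i^{(j)}=0$ for $i\notin S$.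

\emph{The part indexed by $J$ is large:}
\begin{equation}\label{eq:claim}
\sum_{j\in J}\dim W_j\ge\dim V^A .
\end{equation}
Write $\alpha'_j=\sum_ic_{ji}\alpha_i$ for $j\in J$. Some term of the nonzero determinant $\det(c_{ji})$ is nonzero, so there is a bijection $j\mapsto i(j)$ from $J$ to $\{1,\dots,m\}$ with $c_{j\,i(j)}\ne0$. Fix $j$ and let $i=i(j)$; we show $\dim W_j\ge\dim V_i^A$. If $n_i^{(j)}\not\equiv0\pmod p$, this is Lemma~\ref{lem:ext}(b). Otherwise the character of $C$ on $U_j$ has coefficient $c_{ji}-n_i^{(j)}=c_{ji}\ne0$ at $\alpha_i$, so together with the $\alpha_{i'}$, $i'\neq i$, it spans $\hat C$. Then $U_j\oplus\bigoplus_{i'\ne i}V_{i'}$ is faithful on $C$, hence $p$-faithful by Lemma~\ref{lem:faithful}, and the minimality of $\dim V$ gives $\dim W_j=\dim U_j\ge\dim V_i\ge\dim V_i^A$. Summing over $j\in J$ gives \eqref{eq:claim}, since $V^A=\bigoplus_iV_i^A$.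

\emph{The representation $\rho$.} Put $\rho=V\oplus\bigoplus_{j\in J'}U_j$. By \eqref{eq:claim} and Lemma~\ref{lem:slice}(c),
\[
\dim\rho-\dim G\le\dim V+(\dim W-\dim V^A)-\dim G=\dim W-\dim H=\nu(H).
\]
It remains to show that $\rho$ is generically free. It is faithful because $V$ is, so by Lemma~\ref{lem:R}(c) it suffices to show $R_\rho=1$. Fix $y=(y_j)_{j\in J'}$ such that each $y_j\in(U_j)_{\bar k}$ has a nonzero component in every weight space of $U_j$. Then $y_j\ne0$, and $(u,y)\in\rho^\circ$ for every $u\in V^\circ$. An element of $R_\rho$ preserves the orbit $T(u,y)$, hence the orbit $Tu$; so $R_\rho\subset R$. Suppose $R_\rho\ne1$. By Lemma~\ref{lem:R}(a) and \eqref{eq:meets} there is $1\ne x\in R_\rho\cap\bar A$. By Lemma~\ref{lem:R}(b) for $\rho$, some $g\in G(\bar k)$ over $x$ fixes $(v,y)$. Since $g$ fixes $v$, it equals $a=s_v(x)\in A\setminus\{1\}$. But $a$ acts on $U_j$ by the scalar $\beta_j(a)$ and fixes $y_j\neq0$, so $\beta_j(a)=1$ for all $j\in J'$. As these $\beta_j$ form a basis of $\hat A$, we get $a=1$, a contradiction. Hence $\varphi(G)\le\dim\rho-\dim G\le\nu(H)$.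
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:minmax}]
Let $(N,A)$ be any pair as in Theorem~\ref{thm:minmax}. The groups $G/N$ and $C_{G/N}(A)$ satisfy (H) by Lemmas~\ref{lem:quot} and~\ref{lem:cent}. Theorem~\ref{thm:known} for $C_{G/N}(A)$, Theorem~\ref{thm:cent} for $G/N$, Lemma~\ref{lem:quot}, and Theorem~\ref{thm:known} for $G$ give
\begin{equation}\label{eq:chain}
\nu\bigl(C_{G/N}(A)\bigr)\le\operatorname{ed}\bigl(C_{G/N}(A);p\bigr)\le\operatorname{ed}(G/N;p)\le\operatorname{ed}(G;p)\le\varphi(G).
\end{equation}
Now let $V$ be a $p$-faithful representation of $G$ of minimal dimension and $N$ its kernel. Then $V$ is a faithful representation of $G/N$, and it has minimal dimension among the $p$-faithful representations of $G/N$, since these are $p$-faithful for $G$ by Lemma~\ref{lem:quot}. Proposition~\ref{prop:key} gives $A\subset(G/N)(k)$ with $\varphi(G)\le\varphi(G/N)\le\nu(C_{G/N}(A))$. For this pair all inequalities in \eqref{eq:chain} are equalities. This proves both theorems.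
\end{proof}

\section{Arbitrary base field and component group}\label{sec:general}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The group $G$ is smooth because $G^0$ is, so Lemma~\ref{lem:closure} applies, and $G/G^0$ is finite \'etale.

\emph{Base change to $k^{(p)}$.} Let $K\supset k^{(p)}$ and $\alpha\in H^1(K,G)$. If $\alpha$ descends to $K_0\supset k$, it descends to $K_0k^{(p)}$, and transcendence degrees over $k$ and over the algebraic extension $k^{(p)}$ agree. So $\operatorname{ed}(\alpha)$ is the same relative to $k$ and to $k^{(p)}$. Next, let $K\supset k$ be $p$-closed and $k_1$ the algebraic closure of $k$ in $K$. By Lemma~\ref{lem:restr}, $k_1$ is perfect and $\Gamma_{k_1}$ is pro-$p$. So $\Gamma_{k_1}$ lies in a Sylow pro-$p$ subgroup of the absolute Galois group of the perfect closure of $k$, and $k_1$ contains a $p$-closure of $k$. Sylow pro-$p$ subgroups are conjugate, so any two $p$-closures are $k$-isomorphic, and $K$ can be viewed as an extension of $k^{(p)}$. By Lemma~\ref{lem:closure}, $\operatorname{ed}(G;p)$ and $\operatorname{ed}(G_{k^{(p)}};p)$ are suprema of the same numbers.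 We may therefore assume that $k$ is $p$-closed.

\emph{Passage to $G_p$.} The number of Sylow $p$-subgroups of $(G/G^0)(\bar k)$ is prime to $p$, so one of them is $\Gamma_k$-stable by Lemma~\ref{lem:fix}(b), and it defines a $k$-subgroup of $G/G^0$. Its preimage $G_p$ satisfies (H). For a $G$-torsor $Y$ over a field $K\supset k$, the quotient $Y/G_p$ is a twisted form of $G/G_p$, hence finite \'etale over $K$ of degree $[G:G_p]$ prime to $p$, and $Y\to Y/G_p$ is a $G_p$-torsor. The fiber over a $K$-point is a $G_p$-torsor over $K$ that induces $Y$. Conversely, a $G_p$-torsor $E$ inducing $Y$ embeds in $Y$ as the fiber over a $K$-point.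

Let $K$ be $p$-closed and $Y$ a $G$-torsor over $K$. The residue degrees of $Y/G_p$ are powers of $p$ with sum prime to $p$, so one of them is $1$, and $Y$ is induced from a $G_p$-torsor $E$ over $K$. Then $\operatorname{ed}(Y)\le\operatorname{ed}(E)$, and $\operatorname{ed}(G;p)\le\operatorname{ed}(G_p;p)$ by Lemma~\ref{lem:closure}.

Conversely, let $E$ be a $G_p$-torsor over a $p$-closed $K$, and let the induced $G$-torsor $Y$ descend to $Y_0$ over $K_0\subset K$. The torsor $E$ is the fiber over a $K$-point of $Y/G_p=(Y_0/G_p)_K$. This point maps to a point of the finite \'etale $K_0$-scheme $Y_0/G_p$, whose residue field $K_1$ is finite over $K_0$ and embedded in $K$. The fiber of $Y_0\to Y_0/G_p$ over it is a $G_p$-torsor over $K_1$ that becomes $E$ over $K$. So $\operatorname{ed}(E)\le\operatorname{trdeg}_kK_1=\operatorname{trdeg}_kK_0$, which gives $\operatorname{ed}(E)\le\operatorname{ed}(Y)$ and $\operatorname{ed}(G_p;p)\le\operatorname{ed}(G;p)$.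

Hence $\operatorname{ed}(G;p)=\operatorname{ed}(G_p;p)=\varphi(G_p)$ by Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ED}
\emph{Essential Dimension}, \texttt{http://www.math.uni-bielefeld.de/LAG/man/393.pdf}.

\bibitem{MacLane}
Mac Lane, 1939.

\bibitem{Poonen}
Poonen, \emph{Maximally complete fields}, 1993.

\end{thebibliography}
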